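\title{Operator norms of structured Gaussian matrices from $\ell_p$ to $\ell_q$}

\begin{abstract}
Let $G_A=(a_{ij}g_{ij})$ be an $m\times n$ random matrix with independent centered Gaussian entries of arbitrary variances $a_{ij}^2$. We determine the expected operator norm $\mathbb E\|G_A:\ell_p^n\to\ell_q^m\|$, for all $1\le p,q\le\infty$, up to constants that depend only on $p$ and $q$. This proves a conjecture of Adamczak, Prochno, Strzelecka and Strzelecki. For $q<p$ we also find the optimal order $(1/q-1/p)^{-1/2}$ of the constant in the upper bound. The main tool is a Gaussian comparison process with one independent variable for each row and each dyadic scale. The case $p=q=2$ is taken from a theorem of Lata\l{}a, van Handel and Youssef; all other cases are proved from standard Gaussian inequalities.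
\end{abstract}

\section{Introduction}

\subsection{The problem}

Let $A=(a_{ij})_{i\le m,\,j\le n}$ be a deterministic real matrix, let $g_{ij}$ be independent standard Gaussian variables, and let
\[
G_A=A\circ G=(a_{ij}g_{ij})_{i\le m,\,j\le n},
\]
where $\circ$ is the entrywise product. Every matrix with independent centered Gaussian entries has this form. For $r,s\in(0,\infty]$ and an $m\times n$ matrix $B$ put
\[
\|B:\ell_r^n\to\ell_s^m\|=\sup\{\|Bx\|_s:\|x\|_r\le1\},
\]
where $\|x\|_r=(\sum_k|x_k|^r)^{1/r}$ is a quasi-norm for $r<1$ and $\|x\|_\infty=\max_k|x_k|$. Fix $1\le p,q\le\infty$, let $p^*,q^*$ be the conjugate exponents ($1/p+1/p^*=1$), and write $\|G_A\|$ for $\|G_A:\ell_p^n\to\ell_q^m\|$. The problem is to express $\mathbb E\|G_A\|$ in terms of $A$, up to constants that depend on $p$ and $q$ but not on $m$, $n$ or $A$. We write $X\asymp_{p,q}Y$ if $c_{p,q}Y\le X\le C_{p,q}Y$ with such constants, and $X\asymp Y$ if the constants are universal.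

Let $B_p\subset\mathbb R^n$ and $B_{q^*}\subset\mathbb R^m$ be the unit balls of $\ell_p^n$ and $\ell_{q^*}^m$. By duality, $\|G_A\|$ is the supremum of the Gaussian process
\begin{equation}\label{eq:X}
X_{x,t}=\langle G_Ax,t\rangle=\sum_{i,j}a_{ij}g_{ij}x_jt_i,\qquad x\in B_p,\ t\in B_{q^*}.
\end{equation}
A first guess comes from freezing one of the two vectors. For fixed $x$ the coordinates of $G_Ax$ are independent, and for fixed $t$ so are the coordinates of $G_A^Tt$; their standard deviations are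
\[
\rho_i(x)=\Big(\sum_ja_{ij}^2x_j^2\Big)^{1/2},\qquad \sigma_j(t)=\Big(\sum_ia_{ij}^2t_i^2\Big)^{1/2}.
\]
So $\|G_Ax\|_q$ should be at least of the order of $\|(\rho_i(x))_i\|_q$, and $\|G_A^Tt\|_{p^*}$ at least of the order of $\|(\sigma_j(t))_j\|_{p^*}$. The suprema of these two quantities are
\[
D_1=\|A\circ A:\ell_{p/2}^n\to\ell_{q/2}^m\|^{1/2},\qquad D_2=\|(A\circ A)^T:\ell_{q^*/2}^m\to\ell_{p^*/2}^n\|^{1/2}.
\]
Indeed, $A\circ A$ has nonnegative entries, so its norm is attained on nonnegative vectors; writing such a vector as $(x_j^2)_j$ we have $\|(x_j^2)\|_{p/2}=\|x\|_p^2$ and $\|(A\circ A)(x_j^2)\|_{q/2}=\|(\rho_i(x))_i\|_q^2$. The same holds for the transpose, and duality gives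
\begin{equation}\label{eq:D}
\begin{aligned}
D_1&=\sup_{x\in B_p}\|(\rho_i(x))_i\|_q=\sup_{x\in B_p,\,t\in B_{q^*}}\sum_i|t_i|\rho_i(x),\\
D_2&=\sup_{t\in B_{q^*}}\|(\sigma_j(t))_j\|_{p^*}=\sup_{x\in B_p,\,t\in B_{q^*}}\sum_j|x_j|\sigma_j(t).
\end{aligned}
\end{equation}
The question is what is lost when the supremum over the frozen vector is moved inside the expectation. Two examples show which further terms must appear. Both use $\mathbb E\max_{k\le N}|g_k|\asymp\sqrt{\ln(N+1)}$, recalled in Lemma~\ref{lem:max}.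

\begin{example}[Diagonal matrices]\label{ex:diag}
By H\"older's inequality, the diagonal matrix with diagonal $c\in\mathbb R^n$ has norm $\max_i|c_i|$ from $\ell_p^n$ to $\ell_q^n$ if $p\le q$, and norm $\|c\|_s$ with $1/s=1/q-1/p$ if $q<p$. Let $A$ be diagonal with diagonal $a$. Then $\rho_i(x)=|a_ix_i|$ and $\sigma_j(t)=|a_jt_j|$, so $D_1=D_2=\|A:\ell_p^n\to\ell_q^n\|$. If $q<p$, then $\|G_A\|=\|(a_ig_{ii})\|_s$, whose expectation is of order $\|a\|_s=D_1$ with constants depending on $s$. If $p\le q$, then $\|G_A\|=\max_i|a_ig_{ii}|$; for the identity matrix this has expectation of order $\sqrt{\ln(n+1)}$, while $D_1=D_2=1$. So for $p\le q$ a third term is needed, and $\mathbb E\max_{i,j}|a_{ij}g_{ij}|$ is the first candidate.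
\end{example}

\begin{example}[Columns with disjoint supports]\label{ex:columns}
Let $p=q=1$, $m=kn$, and let the columns of $A$ be indicator vectors of $n$ disjoint sets of $k$ rows. From \eqref{eq:D}, $D_1=k$ and $D_2=\sqrt k$, and $\mathbb E\max_{i,j}|a_{ij}g_{ij}|\le C\sqrt{\ln(kn+1)}$. On the other hand, $\|G_A\|$ is at least the largest absolute column sum $\max_j|\sum_ia_{ij}g_{ij}|$, a maximum of $n$ independent $N(0,k)$ variables, whose expectation is of order $\sqrt{k\ln(n+1)}$. For $k$ of order $\sqrt{\ln n}$ this is $(\ln n)^{3/4}$, while the three previous terms are at most of order $(\ln n)^{1/2}$. Here the extreme fluctuation is that of a whole column, tested against the best vector $t\in B_{q^*}$, and not that of a single entry.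
\end{example}

The standard deviation of the $j$-th column tested against the best $t$ is $\sup_{t\in B_{q^*}}\sigma_j(t)$. For $q\ge2$ this is the largest $|a_{ij}|$ in the column; for $q\le 2$ it is the number $b_j$ below (Lemma~\ref{lem:weighted}). For $q\le2$, respectively $p\ge2$, put
\[
b_j=\|(a_{ij})_{i\le m}\|_{2q/(2-q)},\qquad d_i=\|(a_{ij})_{j\le n}\|_{2p/(p-2)},
\]
where the exponents are read as $\infty$ for $q=2$ and $p=2$, and $2p/(p-2)$ is read as $2$ for $p=\infty$. For a finite sequence $(x_k)$ let $(x_k^*)$ be the non-increasing rearrangement of $(|x_k|)$. The expected maximum of independent Gaussian variables with standard deviations $b_j$ is of order $\max_j\sqrt{\ln(j+1)}\,b_j^*$, which explains the form of the third term in \eqref{eq:main}. Adamczak, Prochno, Strzelecka and Strzelecki conjectured in 2021 that the terms found so far are the whole answer; see \cite{source}.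

\subsection{Results}

\begin{theorem}\label{thm:main}
For all $1\le p,q\le\infty$ and every real $m\times n$ matrix $A$,
\begin{equation}\label{eq:main}
\mathbb E\|G_A:\ell_p^n\to\ell_q^m\|\asymp_{p,q}D_1+D_2+
\begin{cases}
\mathbb E\max_{i\le m,\,j\le n}|a_{ij}g_{ij}| & \text{if } p\le2\le q,\\
\max_{j\le n}\sqrt{\ln(j+1)}\,b_j^* & \text{if } p\le q\le2,\\
\max_{i\le m}\sqrt{\ln(i+1)}\,d_i^* & \text{if } 2\le p\le q,\\
0 & \text{if } q<p.
\end{cases}
\end{equation}
\end{theorem}

This is the conjecture. When $(p,q)$ lies in more than one of the four ranges, \eqref{eq:main} holds with each of the corresponding formulas.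

\begin{theorem}\label{thm:qp}
There is a universal constant $C$ such that for $1\le q<p\le\infty$,
\[
\sqrt{2/\pi}\,\max(D_1,D_2)\le\mathbb E\|G_A:\ell_p^n\to\ell_q^m\|\le C\Big(\frac1q-\frac1p\Big)^{-1/2}(D_1+D_2).
\]
The order $(1/q-1/p)^{-1/2}$ cannot be improved.
\end{theorem}

\begin{corollary}\label{cor:moments}
For all $1\le p,q\le\infty$ and $k\ge1$, with universal constants,
\[
(\mathbb E\|G_A\|^k)^{1/k}\asymp\mathbb E\|G_A\|+\sqrt k\sup_{x\in B_p,\,t\in B_{q^*}}\Big(\sum_{i,j}a_{ij}^2x_j^2t_i^2\Big)^{1/2}.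
\]
Together with Theorem~\ref{thm:main} this gives two-sided bounds for all moments of $\|G_A\|$.
\end{corollary}

\subsection{Plan of the proof}

The lower bounds, and the upper bounds for $p=1$ or $q=\infty$, follow from Gaussian concentration; the case $p=q=2$ follows from the theorem of Lata\l{}a, van Handel and Youssef \cite{LvHY}, the only deep external result that we use (Section~\ref{sec:easy}). For all other $(p,q)$ we replace the process \eqref{eq:X}, which involves $mn$ Gaussian variables, by a process with one variable for each column and one for each pair (row, dyadic scale). This gives $\mathbb E\|G_A\|\le4(S_1+S_2)$ with a column term $S_1$ and a row term $S_2$ (Section~\ref{sec:comp}). For $q<p$ both terms are bounded by an averaging argument (Section~\ref{sec:qp}). For $p\le q$ we may assume $p\le 2$ by transposition. The row term is then bounded by showing that only boundedly many scales matter (Section~\ref{sec:S2}). The column term is easy for $q\ge2$; for $q<2$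 it is the hardest part of the proof, and it is treated by duality if $p=q$ and by a counting argument if $p<q$ (Sections~\ref{sec:S1}--\ref{sec:unequal}). Section~\ref{sec:end} collects the cases.

\section{Conventions and Gaussian tools}\label{sec:tools}

The $g_{ij}$ are symmetric, so we assume $a_{ij}\ge0$; we also assume $A\ne0$. The letters $C,c>0$ denote universal constants and $C_q$, $C_{p,q}$, etc.\ constants that depend only on the indices; their values may change from line to line. We write $|\cdot|_2$ for the Euclidean norm and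
\[
\mu_j=\max_ia_{ij},\qquad\nu_i=\max_ja_{ij}.
\]
Taking $x=e_j$ and $t=e_i$ in \eqref{eq:D} gives
\begin{equation}\label{eq:colrow}
\|(a_{ij})_i\|_q\le D_1\quad(j\le n),\qquad\|(a_{ij})_j\|_{p^*}\le D_2\quad(i\le m).
\end{equation}

\subsection{Transposition}\label{sec:transp}

We have $\|G_A:\ell_p^n\to\ell_q^m\|=\|G_A^T:\ell_{q^*}^m\to\ell_{p^*}^n\|$. The passage from $(A,p,q)$ to $(A^T,q^*,p^*)$ exchanges $D_1$ and $D_2$ and preserves the ranges $p\le2\le q$ and $q<p$. It exchanges the ranges $p\le q\le2$ and $2\le p\le q$, and it exchanges $b$ and $d$, because $2q^*/(q^*-2)=2q/(2-q)$. Every statement below therefore has a transposed version.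

\subsection{Standard facts}

Let $g,g_1,g_2,\dots$ be independent $N(0,1)$ variables; when a function on $\mathbb R^k$ is evaluated at $g$, then $g$ denotes the vector $(g_1,\dots,g_k)$. We use the following textbook facts.
\begin{itemize}
\item \emph{Tails and moments.} For $u\ge0$ and $s\ge1$,
\begin{equation}\label{eq:tails}
ce^{-u^2}\le\mathbb P(|g|\ge u)\le e^{-u^2/2},\qquad c\sqrt s\le(\mathbb E|g|^s)^{1/s}\le C\sqrt s,
\end{equation}
and $\mathbb E|g|=\sqrt{2/\pi}$, $\ \mathbb E e^{ag^2}=(1-2a)^{-1/2}$ for $a<1/2$, $\ \mathbb E\max_{l\le k}|g_l|\ge c\sqrt{\ln(k+1)}$.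
\item \emph{Concentration.} If $f:\mathbb R^k\to\mathbb R$ is $\sigma$-Lipschitz for $|\cdot|_2$, then each of $\mathbb P(f(g)>\mathbb Ef(g)+z\sigma)$ and $\mathbb P(f(g)<\mathbb Ef(g)-z\sigma)$ is at most $e^{-z^2/2}$ for $z\ge0$.
\item \emph{Sudakov--Fernique inequality.} If $(X_\iota)$ and $(Y_\iota)$ are centered Gaussian vectors with the same finite index set and $\mathbb E|X_\iota-X_{\iota'}|^2\le\mathbb E|Y_\iota-Y_{\iota'}|^2$ for all $\iota,\iota'$, then $\mathbb E\max_\iota X_\iota\le\mathbb E\max_\iota Y_\iota$.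
\end{itemize}
A seminorm $N$ on $\mathbb R^k$ has Lipschitz constant $\sup_{|y|_2\le1}N(y)$.

\begin{lemma}\label{lem:seminorm}
Let $N$ be a seminorm on $\mathbb R^k$ with Lipschitz constant at most $\sigma$.
\begin{itemize}
\item[(a)] $\mathbb P(N(g)>\mathbb EN(g)+z\sigma)\le e^{-z^2/2}$ for $z\ge0$, and $\|N(g)\|_{L^s}\le\mathbb EN(g)+C\sqrt s\,\sigma$ for $s\ge1$.
\item[(b)] If $\mathbb P(N(g)\le K)\ge\frac12$, then $\mathbb EN(g)\le5K$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) is concentration; the moment bound follows by integrating the tail of $(N(g)-\mathbb EN(g))_+$.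

(b) Let $f$ be a linear functional with $|f|\le N$. Then $f(g)$ is distributed as $|f|_2g_1$, so $\mathbb P(|f|_2|g_1|\le K)\ge\frac12$. Since $\mathbb P(|g_1|\le\frac12)\le(2\pi)^{-1/2}<\frac12$, we get $|f|_2\le2K$. By the Hahn--Banach theorem $N$ is the supremum of such $|f|$, so $N$ is $2K$-Lipschitz. If $K<\mathbb EN(g)-4K$, the lower tail bound with $z=2$ gives $\mathbb P(N(g)\le K)\le e^{-2}<\frac12$, a contradiction.
\end{proof}

\begin{lemma}\label{lem:weighted}
Let $a\in\mathbb R_+^k$, $1\le s<\infty$ and $N(y)=\|(a_iy_i)_i\|_s$. Then $\mathbb EN(g)\le C\sqrt s\,\|a\|_s$, and the Lipschitz constant of $N$ is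
\[
\sup_{\|t\|_{s^*}\le1}\Big(\sum_ia_i^2t_i^2\Big)^{1/2}=\begin{cases}\|a\|_{2s/(2-s)}&\text{if }s\le2,\\ \max_ia_i&\text{if }s\ge2.\end{cases}
\]
In particular $\sup_{t\in B_{q^*}}\sigma_j(t)$ equals $b_j$ if $q\le2$ and $\mu_j$ if $2\le q<\infty$.
\end{lemma}

\begin{proof}
By Jensen's inequality $\mathbb EN(g)\le(\mathbb E N(g)^s)^{1/s}=\|g_1\|_{L^s}\|a\|_s$. The Lipschitz constant is the supremum of $\sum_ia_iy_it_i$ over $|y|_2\le1$ and $\|t\|_{s^*}\le1$; taking the supremum in $y$ first gives the left side. If $s\le2$, then $(t_i^2)$ ranges over the nonnegative part of the unit ball of $\ell_{s^*/2}$, and $s^*/2\ge1$ has conjugate exponent $s/(2-s)$; so the supremum is $\|(a_i^2)\|_{s/(2-s)}^{1/2}=\|a\|_{2s/(2-s)}$. If $s\ge2$, then $|t|_2\le\|t\|_{s^*}\le1$, which gives the bound $\max_ia_i$, attained at a basis vector.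
\end{proof}

\begin{lemma}[Maxima]\label{lem:max}
\leavevmode
\begin{itemize}
\item[(a)] Let $N_1,\dots,N_k\ge0$ be random variables, not necessarily independent, with $\mathbb P(N_j>K(D+z\sigma_j))\le e^{-z^2/2}$ for all $z\ge0$, where $D,\sigma_j\ge0$. Put $M=\max_j\sqrt{\ln(j+1)}\,\sigma_j^*$. Then $\mathbb E\max_jN_j^s\le C_{K,s}(D+M)^s$ for $s\ge1$.
\item[(b)] If $\zeta_j\sim N(0,\sigma_j^2)$ are independent, then $\mathbb E\max_j|\zeta_j|\ge c\max_j\sqrt{\ln(j+1)}\,\sigma_j^*$.
\end{itemize}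
\end{lemma}

\begin{proof}
(a) Order the indices so that $\sigma_j$ is non-increasing. Then $zM\ge z\sqrt{\ln(j+1)}\,\sigma_j$, so $\mathbb P(N_j>K(D+zM))\le(j+1)^{-z^2/2}$. For $z\ge2$,
\[
\sum_{j\ge1}(j+1)^{-z^2/2}\le2^{-z^2/2}\sum_{j\ge1}\Big(\frac2{j+1}\Big)^2\le4\cdot2^{-z^2/2}.
\]
Hence $\mathbb P(\max_jN_j>zK(D+M))\le4\cdot2^{-z^2/2}$ for $z\ge2$, and we integrate this tail.

(b) For each $k$, the $k$ variables of largest variance have a maximum with expectation at least $\sigma_k^*\,\mathbb E\max_{l\le k}|g_l|\ge c\,\sigma_k^*\sqrt{\ln(k+1)}$.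
\end{proof}

Choose one largest entry in each column of $A$. The corresponding entries of $G_A$ are independent with standard deviations $\mu_j$. The same can be done with rows, so Lemma~\ref{lem:max}(b) gives
\begin{equation}\label{eq:entries}
\max_j\sqrt{\ln(j+1)}\,\mu_j^*+\max_i\sqrt{\ln(i+1)}\,\nu_i^*\le C\,\mathbb E\max_{i,j}|a_{ij}g_{ij}|.
\end{equation}

\section{Lower bounds and the cases that need no comparison}\label{sec:easy}

\subsection{Lower bounds}\label{sec:lower}

Fix $x\in B_p$. The vector $G_Ax$ is distributed as $(\rho_i(x)g_i)_i$, and the norm is convex, so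
\[
\mathbb E\|G_A\|\ge\mathbb E\|(\rho_i(x)|g_i|)_i\|_q\ge\|(\rho_i(x)\,\mathbb E|g_i|)_i\|_q=\sqrt{2/\pi}\,\|(\rho_i(x))_i\|_q .
\]
Thus $\mathbb E\|G_A\|\ge\sqrt{2/\pi}\,D_1$, and by transposition $\mathbb E\|G_A\|\ge\sqrt{2/\pi}\,D_2$. Taking $x=\pm e_j$, $t=e_i$ in \eqref{eq:X} gives $\|G_A\|\ge\max_{i,j}|a_{ij}g_{ij}|$. If $q\le2$, choose $t^{(j)}\in B_{q^*}$ with $\sigma_j(t^{(j)})=b_j$ (Lemma~\ref{lem:weighted}). The variables $\langle G_Ae_j,t^{(j)}\rangle\sim N(0,b_j^2)$ depend on different columns, so they are independent, and each is at most $\|G_A\|$ in absolute value. Lemma~\ref{lem:max}(b) gives $\mathbb E\|G_A\|\ge c\max_j\sqrt{\ln(j+1)}\,b_j^*$. The bound with $d_i$ follows by transposition. This proves all lower bounds in Theorems~\ref{thm:main} and~\ref{thm:qp}; from now on we prove upper bounds only.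

\subsection{The formulas agree where the ranges overlap}\label{sec:overlap}

Let $p\le q=2$. Then $b_j=\mu_j$, so the second formula in \eqref{eq:main} is at most $C$ times the first by \eqref{eq:entries}. Conversely, $\max_{i,j}|a_{ij}g_{ij}|\le\max_jN_j$ with $N_j=|(a_{ij}g_{ij})_i|_2$. Here $\mathbb EN_j\le D_1$ by \eqref{eq:colrow} and the Lipschitz constant is $b_j$, so Lemmas~\ref{lem:seminorm}(a) and~\ref{lem:max}(a) give $\mathbb E\max_jN_j\le C(D_1+\max_j\sqrt{\ln(j+1)}\,b_j^*)$. The overlap $2=p\le q$ follows by transposition. So when $p\le q$ and one exponent equals $2$, it suffices to prove \eqref{eq:main} with the first formula.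

\subsection{The case $p=1$ or $q=\infty$}\label{sec:endpoint}

Let $p=1$. The extreme points of $B_1$ are $\pm e_j$, so $\|G_A\|=\max_j\|G_Ae_j\|_q$. If $q=\infty$, this is $\max_{i,j}|a_{ij}g_{ij}|$. If $q<\infty$, then by Lemma~\ref{lem:weighted} and \eqref{eq:colrow} the seminorm $\|G_Ae_j\|_q=\|(a_{ij}g_{ij})_i\|_q$ has mean at most $C\sqrt q\,D_1$ and Lipschitz constant $b_j$ (if $q\le2$) or $\mu_j$ (if $q\ge2$). Lemmas~\ref{lem:seminorm}(a) and~\ref{lem:max}(a), and \eqref{eq:entries} when $q\ge2$, give the upper bound in \eqref{eq:main}. The case $q=\infty$ is the transpose of the case $p=1$.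

\subsection{The case $p=q=2$}\label{sec:22}

We use the theorem of Lata\l{}a, van Handel and Youssef \cite{LvHY} in the following form. Let $X$ be a symmetric matrix whose entries on and above the diagonal are independent, $X_{kl}\sim N(0,b_{kl}^2)$ with $b_{kl}\ge0$, and let $\beta_k=\max_lb_{kl}$. Then
\begin{equation}\label{eq:LvHY}
\mathbb E\|X:\ell_2\to\ell_2\|\le C\Big(\max_k\Big(\sum_lb_{kl}^2\Big)^{1/2}+\max_k\sqrt{\ln(k+1)}\,\beta_k^*\Big).
\end{equation}
If one starts from a version with $\mathbb E\max_k(\sum_lX_{kl}^2)^{1/2}$, or with $\max_k(\sum_lb_{kl}^2)^{1/2}+\mathbb E\max_{k,l}|X_{kl}|$, on the right, then \eqref{eq:LvHY} follows: we have $\max_{k,l}|X_{kl}|\le\max_k(\sum_lX_{kl}^2)^{1/2}$, and the expectation of the latter is at most $C$ times the bracket in \eqref{eq:LvHY}, exactly as in Section~\ref{sec:overlap}.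

Apply \eqref{eq:LvHY} to the symmetric matrix $X=\begin{pmatrix}0&G_A\\G_A^T&0\end{pmatrix}$, whose norm is $\|G_A\|$. For $p=q=2$ the quantity $D_1^2=\|A\circ A:\ell_1^n\to\ell_1^m\|$ is the largest column sum of $A\circ A$ and $D_2^2$ is the largest row sum, so the first term in \eqref{eq:LvHY} is $\max(D_1,D_2)$. The sequence $(\beta_k)$ is the union of $(\nu_i)$ and $(\mu_j)$. At least $k$ of its terms are $\ge\beta_k^*$, so with $k'=\lceil k/2\rceil$ we have $\nu_{k'}^*\ge\beta_k^*$ or $\mu_{k'}^*\ge\beta_k^*$. Since $k+1\le(\frac k2+1)^2\le(k'+1)^2$,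
\[
\sqrt{\ln(k+1)}\,\beta_k^*\le\sqrt2\Big(\max_i\sqrt{\ln(i+1)}\,\nu_i^*+\max_j\sqrt{\ln(j+1)}\,\mu_j^*\Big)\le C\,\mathbb E\max_{i,j}|a_{ij}g_{ij}|
\]
by \eqref{eq:entries}. This proves \eqref{eq:main} for $p=q=2$.

\section{A comparison process with dyadic scales}\label{sec:comp}

\subsection{The natural candidate and why it fails}

By the Sudakov--Fernique inequality, it suffices to find a simpler process whose increments dominate those of $X_{x,t}$. Formula \eqref{eq:D} suggests
\[
Y^0_{x,t}=\sum_jg_jx_j\sigma_j(t)+\sum_ih_it_i\rho_i(x)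
\]
with independent standard Gaussian $g_j,h_i$: the two sums are randomized versions of the sums that define $D_2$ and $D_1$. If all $a_{ij}$ equal $1$, then $Y^0_{x,t}=|t|_2\langle g,x\rangle+|x|_2\langle h,t\rangle$, and expanding the squares gives
\begin{multline*}
\mathbb E|Y^0_{x,t}-Y^0_{x',t'}|^2-\mathbb E|X_{x,t}-X_{x',t'}|^2\\
=\big(|x|_2|t|_2-|x'|_2|t'|_2\big)^2+2\big(|x|_2|x'|_2-\langle x,x'\rangle\big)\big(|t|_2|t'|_2-\langle t,t'\rangle\big)\ge0 .
\end{multline*}
So the comparison works for this $A$. For general $A$ it fails, already for $2\times2$ matrices.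

\begin{example}\label{ex:2x2}
Let $a_{11}=a_{22}=1$ and $a_{12}=a_{21}=\varepsilon$, and take $x=t=(\frac12,\frac12)$, $x'=(1,\frac14)$, $t'=(\frac14,1)$. All products $t_ix_j$ equal $\frac14$, while $t_1'x_1'=t_2'x_2'=\frac14$, $t_1'x_2'=\frac1{16}$, $t_2'x_1'=1$. Hence
\[
\mathbb E|X_{x,t}-X_{x',t'}|^2=\varepsilon^2\big[(\tfrac3{16})^2+(\tfrac34)^2\big]\ge\tfrac12\varepsilon^2 .
\]
Each of the four coefficients $x_j\sigma_j(t)$, $t_i\rho_i(x)$ of $Y^0$, at either pair, has the form $(\frac1{16}+\varepsilon^2u)^{1/2}$ with $0\le u\le1$, so it lies in $[\frac14,\frac14+2\varepsilon^2]$. Therefore $\mathbb E|Y^0_{x,t}-Y^0_{x',t'}|^2\le16\varepsilon^4$. Both sides scale in the same way when the four vectors are halved, which puts them into the unit balls. No constant independent of $A$ makes the increments of $Y^0$ dominate those of $X$.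
\end{example}

The process $Y^0$ sees only the row and column norms of the matrix $(a_{ij}t_ix_j)$, and these barely move when $x_j$ and $t_i$ change in opposite directions. The remedy is to make every change of $t_i$ visible: we let the Gaussian variable of row $i$ depend on the value $|t_i|$. If $|t_i|$ could take infinitely many values in $[\frac12,1]$, the supremum of the new process would be infinite, so we allow only one value on each scale.

\subsection{The comparison}

Let $\mathbb S=\{2^{-k}:k\ge0\}$. A vector is \emph{dyadic} if each of its coordinates is $0$ or has absolute value in $\mathbb S$. For $u\in(0,1]$ let $\lfloor u\rfloor_2$ be the largest element of $\mathbb S$ that is at most $u$, and let $\lfloor0\rfloor_2=0$; then $u/2\le\lfloor u\rfloor_2\le u$.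

\begin{lemma}\label{lem:dyadic}
Every $t\in B_{q^*}$ can be written as $t=\sum_{l\ge0}2^{-l}t^{(l)}$ with dyadic $t^{(l)}\in B_{q^*}$.
\end{lemma}

\begin{proof}
For $u\in[0,1]$ put $u_0=u$ and $u_{l+1}=u_l-\lfloor u_l\rfloor_2\le u_l/2$. Then $u_l\le2^{-l}u$ and $u=\sum_l\lfloor u_l\rfloor_2$. The number $2^l\lfloor u_l\rfloor_2$ is $0$ or a power of $2$, and it is at most $u\le1$, so it lies in $\mathbb S\cup\{0\}$. Apply this to $u=|t_i|$ and restore the signs; then $|t_i^{(l)}|\le|t_i|$ for all $i$ and $l$.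
\end{proof}

\begin{proposition}\label{prop:comp}
Let $g_j$ $(j\le n)$ and $h_{i,s}$ $(i\le m,\ s\in\mathbb S)$ be independent $N(0,1)$ variables. For all $1\le p,q\le\infty$ we have $\mathbb E\|G_A\|\le4(S_1+S_2)$, where
\[
S_1=\mathbb E\sup_{t\in B_{q^*}}\|(g_j\sigma_j(t))_j\|_{p^*},\qquad
S_2=\mathbb E\sup_{\substack{x\in B_p,\ t\in B_{q^*}\\ t\ \mathrm{dyadic}}}\ \sum_{i:\,t_i\ne0}|h_{i,|t_i|}|\,|t_i|\,\rho_i(x).
\]
\end{proposition}

\begin{proof}
For $x\in B_p$ and dyadic $t\in B_{q^*}$ let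
\[
Y_{x,t}=\sum_jg_jx_j\sigma_j(t)+\sum_{i:\,t_i\ne0}h_{i,|t_i|}\,t_i\,\rho_i(x).
\]
We claim that
\begin{equation}\label{eq:incr}
\mathbb E|X_{x,t}-X_{x',t'}|^2\le4\,\mathbb E|Y_{x,t}-Y_{x',t'}|^2 .
\end{equation}
Write $\sigma_j=\sigma_j(t)$, $\sigma_j'=\sigma_j(t')$, let $I=\{i:t_i\ne t_i'\}$ be the set of changed rows, and let $c_j^2=\sum_{i\notin I}a_{ij}^2t_i^2$, so that $0\le c_j\le\min(\sigma_j,\sigma_j')$. By independence,
\[
\mathbb E|Y_{x,t}-Y_{x',t'}|^2=\sum_j(x_j\sigma_j-x_j'\sigma_j')^2+\sum_i\Delta_i,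
\]
where $\Delta_i\ge0$ is the variance contributed by the variables $h_{i,s}$, $s\in\mathbb S$. Let $i\in I$. If $|t_i|\ne|t_i'|$, the two points use different variables (or one of them uses none), so $\Delta_i=t_i^2\rho_i(x)^2+t_i'^2\rho_i(x')^2$. If $t_i'=-t_i$, then $\Delta_i=t_i^2(\rho_i(x)+\rho_i(x'))^2$, which is at least the same expression. Summing over $i\in I$ and exchanging the sums over $i$ and $j$,
\begin{equation}\label{eq:Delta}
\Delta:=\sum_{i\in I}\Delta_i\ \ge\ \sum_{i\in I}\sum_ja_{ij}^2\big(x_j^2t_i^2+x_j'^2t_i'^2\big)=\sum_j\big[x_j^2(\sigma_j^2-c_j^2)+x_j'^2(\sigma_j'^2-c_j^2)\big].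
\end{equation}
Now split $\mathbb E|X_{x,t}-X_{x',t'}|^2=\sum_{i,j}a_{ij}^2(x_jt_i-x_j't_i')^2$ into changed and unchanged rows. The changed rows contribute at most $2\Delta$, by the first inequality in \eqref{eq:Delta}. The unchanged rows contribute $\sum_jc_j^2(x_j-x_j')^2$. We show that for each $j$, with the index dropped,
\begin{equation}\label{eq:elem}
c^2(x-x')^2\le2\big[(x\sigma-x'\sigma')^2+x^2(\sigma^2-c^2)+x'^2(\sigma'^2-c^2)\big].
\end{equation}
If $xx'\le0$, then $|x\sigma-x'\sigma'|=|x|\sigma+|x'|\sigma'\ge c|x-x'|$. Otherwise we may assume $x\ge x'>0$, since \eqref{eq:elem} is invariant under a change of both signs and under the exchange of the primed and unprimed variables. Then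
\[
0\le c(x-x')\le x\sigma-x'\sigma'+x'(\sigma'-c),\qquad(\sigma'-c)^2\le(\sigma'-c)(\sigma'+c)=\sigma'^2-c^2,
\]
and \eqref{eq:elem} follows from $(u+v)^2\le2u^2+2v^2$. By \eqref{eq:elem} and \eqref{eq:Delta} the unchanged rows contribute at most $2\sum_j(x_j\sigma_j-x_j'\sigma_j')^2+2\Delta$. This proves \eqref{eq:incr}.

Let $\mathcal I$ be the countable set of pairs $(x,t)$ with $x\in B_p$ rational and $t\in B_{q^*}$ dyadic. By Lemma~\ref{lem:dyadic}, linearity in $t$ and continuity in $x$, we have $\|G_A\|\le2\sup_{\mathcal I}X$. Exhaust $\mathcal I$ by finite sets that contain $(0,0)$, so that all maxima are nonnegative, and apply the Sudakov--Fernique inequality to $X$ and $2Y$ on each of them. Monotone convergence gives $\mathbb E\sup_{\mathcal I}X\le2\,\mathbb E\sup_{\mathcal I}Y$. Finally $\mathbb E\sup_{\mathcal I}Y\le S_1+S_2$, because $\sup_{x\in B_p}\sum_jg_jx_j\sigma_j(t)=\|(g_j\sigma_j(t))_j\|_{p^*}$.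
\end{proof}

The comparison itself was cheap; its price is the extra freedom in $S_2$, where each row may pick the scale $s$ with the most favorable $h_{i,s}$. For a $1\times1$ matrix the price is a constant: $S_2=a_{11}\mathbb E\sup_{s\in\mathbb S}s|h_s|\le a_{11}\sum_{s\in\mathbb S}s\,\mathbb E|h_s|=2\,\mathbb E\|G_A\|$. Sections~\ref{sec:qp} and~\ref{sec:S2} show that it stays a constant in all cases that we need.

\section{The case $q<p$}\label{sec:qp}

Let $r=\frac1q-\frac1p\in(0,1]$, so that $\frac1p+\frac1{q^*}=1-r$. Both $S_1$ and $S_2$ are suprema of sums $\sum_\iota\varphi(\iota)|h_\iota|$ with nonnegative coefficients, and the danger is that the supremum concentrates the coefficients on the rare indices where $|h_\iota|$ is large. For $q<p$ concentration is costly. To see this, take $A=I_n$ and restrict the sum $\sum_j|x_j||t_j|$ to a set of $n/M$ indices: the supremum drops from $n^r$ to $(n/M)^r$. The general version is an averaging argument: $M$ pairs $(x,t)$ that are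 optimal for $M$ disjoint index sets can be merged into one pair at a loss of $M^{1/p+1/q^*}=M^{1-r}$, so the average value on these sets is at most $M^{-r}$ times the full value. A random set of density $1/M$ is one member of a family of $M$ disjoint sets with the same law.

\begin{lemma}\label{lem:avg}
Let $\mathcal J$ be a countable set, $\Phi$ a countable family of finitely supported functions $\varphi:\mathcal J\to[0,\infty)$, and $F(E)=\sup_{\varphi\in\Phi}\sum_{\iota\in E}\varphi(\iota)$ for $E\subset\mathcal J$. Let $0<r\le1$ and suppose that $\sum_{l\le M}F(E_l)\le KM^{1-r}$ for every $M\ge1$ and all disjoint $E_1,\dots,E_M$. If $h_\iota$ are independent $N(0,1)$, then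
\[
\mathbb E\sup_{\varphi\in\Phi}\sum_\iota\varphi(\iota)|h_\iota|\le2K\Big(1+\sqrt{\frac\pi{2r}}\Big).
\]
\end{lemma}

\begin{proof}
For an integer $\lambda\ge0$ let $E^\lambda=\{\iota:|h_\iota|\ge\lambda\}$, $\delta=\mathbb P(|g|\ge\lambda)\le e^{-\lambda^2/2}$ and $M=\lfloor1/\delta\rfloor\ge1/(2\delta)$. Let $U_\iota$ be independent and uniform on $[0,1]$. The random sets $E_l=\{\iota:(l-1)\delta\le U_\iota<l\delta\}$, $l\le M$, are disjoint, and each has the law of $E^\lambda$. Hence $M\,\mathbb EF(E^\lambda)\le KM^{1-r}$, that is, $\mathbb EF(E^\lambda)\le K(2\delta)^r\le2Ke^{-r\lambda^2/2}$. Since $|h|\le\sum_{\lambda\ge0}\mathbf 1_{\{|h|\ge\lambda\}}$, the supremum in the lemma is at most $\sum_{\lambda\ge0}F(E^\lambda)$, and $\sum_{\lambda\ge0}e^{-r\lambda^2/2}\le1+\int_0^\infty e^{-ru^2/2}\,du=1+\sqrt{\pi/(2r)}$.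
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:qp}]
The lower bound is in Section~\ref{sec:lower}. For the upper bound we verify the hypothesis of Lemma~\ref{lem:avg} for $S_1$ and $S_2$. Given $x^{(1)},\dots,x^{(M)}\in B_p$ and $t^{(1)},\dots,t^{(M)}\in B_{q^*}$, define
\[
x_j=\Big(\frac1M\sum_l|x_j^{(l)}|^p\Big)^{1/p},\qquad t_i=\Big(\frac1M\sum_l|t_i^{(l)}|^{q^*}\Big)^{1/q^*},
\]
with maxima over $l$ for infinite exponents. Then $x\in B_p$, $t\in B_{q^*}$, $|x_j^{(l)}|\le M^{1/p}x_j$ and $|t_i^{(l)}|\le M^{1/q^*}t_i$; consequently $\rho_i(x^{(l)})\le M^{1/p}\rho_i(x)$ and $\sigma_j(t^{(l)})\le M^{1/q^*}\sigma_j(t)$.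

\emph{The term $S_1$.} By duality, $S_1=\mathbb E\sup_{x,t}\sum_j|x_j|\sigma_j(t)|g_j|$, and by continuity we may take $x,t$ rational. So $\mathcal J=\{1,\dots,n\}$ and $\varphi(j)=|x_j|\sigma_j(t)$. If $E_1,\dots,E_M$ are disjoint, each $j$ lies in at most one of them, so by \eqref{eq:D}
\[
\sum_l\sum_{j\in E_l}|x_j^{(l)}|\,\sigma_j(t^{(l)})\le M^{1-r}\sum_jx_j\sigma_j(t)\le M^{1-r}D_2 .
\]
Taking suprema over the pairs $(x^{(l)},t^{(l)})$ gives the hypothesis with $K=D_2$.

\emph{The term $S_2$.} Now $\mathcal J=\{1,\dots,m\}\times\mathbb S$ and $\varphi(i,s)=s\rho_i(x)\mathbf 1_{\{|t_i|=s\}}$ with $x$ rational and $t$ dyadic. A row $i$ may now occur in several of the disjoint sets $E_l$, but with different scales: the numbers $|t_i^{(l)}|$, over those $l$ with $(i,|t_i^{(l)}|)\in E_l$, are distinct powers of $2$. Their sum is at most $2\max_l|t_i^{(l)}|\le2M^{1/q^*}t_i$. Therefore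
\[
\sum_l\ \sum_{i:\,(i,|t_i^{(l)}|)\in E_l}|t_i^{(l)}|\,\rho_i(x^{(l)})\le2M^{1-r}\sum_it_i\rho_i(x)\le2M^{1-r}D_1,
\]
which is the hypothesis with $K=2D_1$.

Lemma~\ref{lem:avg} gives $S_1\le Cr^{-1/2}D_2$ and $S_2\le Cr^{-1/2}D_1$, and Proposition~\ref{prop:comp} gives the upper bound.

\emph{Sharpness.} Let $A=I_n$ and $s=1/r\ge1$. By Example~\ref{ex:diag}, $D_1=D_2=n^r$ and $n^{-r}\|G_A\|=(\frac1n\sum_i|g_{ii}|^s)^{1/s}$. By the law of large numbers this tends almost surely to $(\mathbb E|g|^s)^{1/s}$, and its expectation is at most this limit by Jensen's inequality and tends to it by Fatou's lemma. By \eqref{eq:tails}, $\lim_n\mathbb E\|G_A\|/(D_1+D_2)\ge c\sqrt s=cr^{-1/2}$.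
\end{proof}

For $p\le q$ the merging loss $M^{1/p+1/q^*}$ is at least $M$, and the argument gives nothing; by Example~\ref{ex:diag} it must fail there.

\section{The row term when $p\le q$}\label{sec:S2}

\subsection{One column}

The mechanism is visible for $n=1$. Let $A$ be the column $a\in\mathbb R_+^m$, let $1<q<\infty$ and $\|a\|_q=1$, so that $D_1=1$ and $S_2=\mathbb E\sup_t\sum_i|h_{i,|t_i|}||t_i|a_i$. In H\"older's inequality for $\sum_i t_i\cdot a_i|h|$ equality requires $t_i^{q^*-1}$ to be proportional to $a_i|h|$. So for a row $i$ with $|t_i|=s>0$ and $h=h_{i,s}$ we measure the mismatch of the scale by $\eta=a_i|h|\,s^{1-q^*}$. The summand is $s^{q^*}\eta$, and since $(q^*-1)q=q^*$ we have $s^{q^*}=(a_i|h|)^q\eta^{-q}$ when $\eta>0$. Hence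
\[
s\,|h|\,a_i\le s^{q^*}+s^{q^*}\eta\,\mathbf 1_{\{\eta>1\}}=s^{q^*}+a_i^q\,|h|^q\,\psi(\eta),\qquad\psi(\eta)=\eta^{1-q}\,\mathbf 1_{\{\eta>1\}} .
\]
The first terms sum to at most $1$. In the second we take the supremum over $s$ in each row, and obtain $S_2\le1+\sum_ia_i^q\,\mathbb EH_i$ with $H_i=\sup_s|h_{i,s}|^q\psi(a_is^{1-q^*}|h_{i,s}|)$. The function $\psi$ is small unless its argument is close to $1$, and the numbers $a_is^{1-q^*}$ form a geometric progression. So only boundedly many scales compete, and $H_i$ has the tail of $|g|^q$. The next lemma makes this precise; with $\kappa=q-1$ it gives $S_2\le C_q$ in this example.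

\begin{lemma}\label{lem:scales}
Let $1<q<\infty$, $\kappa>0$, and let $\psi:[0,\infty)\to[0,1]$ be measurable with $\psi(0)=0$ and $\psi(\eta)\le\min(\eta^\kappa,\eta^{-\kappa})$ for $\eta>0$. For numbers $v_1,\dots,v_m\ge0$ put
\[
H_i=\sup_{s\in\mathbb S}|h_{i,s}|^q\,\psi\big(v_is^{1-q^*}|h_{i,s}|\big).
\]
There are constants $C_0,K$, depending only on $q$ and $\kappa$, with the following properties.
\begin{itemize}
\item[(a)] $\mathbb P(H_i>y)\le C_0e^{-y^{2/q}/4}$ for $y\ge1$, and $\mathbb EH_i\le K$.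
\item[(b)] If $a\in\mathbb R_+^m$ and $\sigma$ is the Lipschitz constant of $y\mapsto\|(a_iy_i)\|_q$, then $N=(\sum_ia_i^qH_i)^{1/q}$ satisfies $\mathbb P(N>K(\|a\|_q+z\sigma))\le e^{-z^2/2}$ for $z\ge0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $v_i=0$, then $H_i=0$. Let $v_i>0$, $y\ge1$, fix $s$, and write $v=v_is^{1-q^*}$, $h=h_{i,s}$. Suppose $|h|^q\psi(v|h|)>y$. Since $\psi\le1$, we get $|h|>y^{1/q}\ge1$. From $\psi(\eta)\le\eta^\kappa$ we get $|h|^{q+\kappa}>v^{-\kappa}$, and from $\psi(\eta)\le\eta^{-\kappa}$ we get $|h|^{q+\kappa}\ge|h|^{q-\kappa}>v^\kappa$. So $|h|>\max(v,1/v)^{\gamma}$ with $\gamma=\kappa/(q+\kappa)$. By \eqref{eq:tails}, $\mathbb P(|h|>\max(u,w))\le e^{-u^2/4-w^2/4}$. As $s$ runs through $\mathbb S$, the values $v$ form a geometric progression with ratio $R=2^{q^*-1}>1$; the $k$-th value above $1$ and the reciprocal of the $k$-th value below $1$, $k=0,1,\dots$, are at least $R^k$. A union bound gives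
\[
\mathbb P(H_i>y)\le e^{-y^{2/q}/4}\cdot2\sum_{k\ge0}\exp\big(-R^{2\gamma k}/4\big)=C_0e^{-y^{2/q}/4},
\]
and $\mathbb EH_i\le1+\int_1^\infty\mathbb P(H_i>y)\,dy$.

(b) We compare $H_i^{1/q}$ with $K_1(1+|g|)$, where $K_1^2\ge8$ and $K_1^2\ge8\ln(C_0/c)$ with $c$ from the lower tail in \eqref{eq:tails}. For $z<K_1$ we have $\mathbb P(K_1(1+|g|)>z)=1$. For $z\ge K_1$,
\[
\mathbb P(K_1(1+|g|)>z)\ge ce^{-z^2/K_1^2}\ge ce^{-z^2/8}\ge C_0e^{-z^2/4}\ge\mathbb P(H_i^{1/q}>z),
\]
because $e^{z^2/8}\ge e^{K_1^2/8}\ge C_0/c$. The $H_i$ are independent. Realizing $H_i^{1/q}$ and $K_1(1+|g_i|)$ as quantile functions of the same uniform variable $U_i$, with $U_1,\dots,U_m$ independent, we may assume $H_i^{1/q}\le K_1(1+|g_i|)$ for all $i$. Then $N\le K_1(\|a\|_q+\|(a_ig_i)\|_q)$, and Lemmas~\ref{lem:weighted} and~\ref{lem:seminorm}(a) give the claim with $K=K_1(1+C\sqrt q)$, enlarged if necessary for (a).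
\end{proof}

\subsection{Many columns}

\begin{proposition}\label{prop:S2}
\leavevmode
\begin{itemize}
\item[(a)] If $1<p\le2<q<\infty$, then $S_2\le C_q\big(D_1+\max_j\sqrt{\ln(j+1)}\,\mu_j^*\big)$.
\item[(b)] If $1<p\le q<2$, then $S_2\le C_q\big(D_1+\max_j\sqrt{\ln(j+1)}\,b_j^*\big)$.
\end{itemize}
\end{proposition}

\begin{proof}
Signs of $x$ and $t$ do not matter in $S_2$, so let $x,t\ge0$. Both sides are homogeneous in $A$.

(a) Normalize $D_1+\max_j\sqrt{\ln(j+1)}\,\mu_j^*=1$. Let $x\in B_p$; since $p\le2$, $\sum_jx_j^2\le1$. Fix a row $i$ with $t_i=s>0$, write $h=h_{i,s}$ and $\eta_j=a_{ij}|h|s^{1-q^*}$. Using $\sqrt{1+u}\le1+u$ and $s^{q^*}=(a_{ij}|h|)^q\eta_j^{-q}$ for $\eta_j>0$,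
\[
s|h|\rho_i(x)=s^{q^*}\Big(\sum_jx_j^2\eta_j^2\Big)^{1/2}\le s^{q^*}\Big(1+\sum_jx_j^2\eta_j^2\mathbf 1_{\{\eta_j>1\}}\Big)=s^{q^*}+\sum_jx_j^2a_{ij}^q|h|^q\psi(\eta_j)
\]
with $\psi(\eta)=\eta^{2-q}\mathbf 1_{\{\eta>1\}}$. Since $q>2$, $\psi$ satisfies the hypothesis of Lemma~\ref{lem:scales} with $\kappa=q-2$. Let $H_{ij}$ be defined as in that lemma with $v_i=a_{ij}$. Summing over $i$ and using $\sum_it_i^{q^*}\le1$ and $\sum_jx_j^2\le1$, the supremum in $S_2$ is at most $1+\max_jN_j^q$ with $N_j^q=\sum_ia_{ij}^qH_{ij}$. By Lemma~\ref{lem:scales}(b), Lemma~\ref{lem:weighted} and \eqref{eq:colrow}, $\mathbb P(N_j>K(D_1+z\mu_j))\le e^{-z^2/2}$. Lemma~\ref{lem:max}(a) gives $\mathbb E\max_jN_j^q\le C_q$.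

(b) For $q<2$ the function $\eta^{2-q}$ does not decay at infinity. To gain decay we bound the large $\eta_j$ in $\ell_1$ instead of $\ell_2$, as in the case of one column. With $\eta_j$ as in (a) this would leave the factor $\sum_jx_j$, which is not bounded on $B_p$ for $p>1$. So we put $x_j$ inside $\eta_j$. This produces the factor $x_j^q\le x_j^p$, at the price that the variables $H$ depend on $x_j$, and we need a union bound over the values of $x_j$.

Let $L_j=1+\ln j$. Then $L_j\le2\ln(j+1)$, because $ej\le(j+1)^2$. Order the columns so that $b_j$ is non-increasing and normalize so that $D_1\le1$ and $b_j\le L_j^{-1/2}$ for all $j$, dividing $A$ by $D_1+\sqrt2\max_j\sqrt{\ln(j+1)}\,b_j^*$. Since $x_j\le2\lfloor x_j\rfloor_2$ and $\rho_i$ is monotone, we lose a factor of at most $2$ if we restrict to dyadic $x\in B_p$. Fix a row $i$ with $t_i=s>0$, write $h=h_{i,s}$ and now $\eta_j=a_{ij}x_j|h|s^{1-q^*}$. Since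
\[
\Big(\sum_j\eta_j^2\Big)^{1/2}\le\Big(\sum_{\eta_j\le1}\eta_j^2\Big)^{1/2}+\sum_{\eta_j>1}\eta_j\le1+\sum_{\eta_j\le1}\eta_j^2+\sum_{\eta_j>1}\eta_j
\]
and $s^{q^*}=(a_{ij}x_j|h|)^q\eta_j^{-q}$ for $\eta_j>0$, we obtain
\[
s|h|\rho_i(x)=s^{q^*}\Big(\sum_j\eta_j^2\Big)^{1/2}\le s^{q^*}+\sum_jx_j^qa_{ij}^q|h|^q\psi(\eta_j),
\]
where $\psi(\eta)=\eta^{2-q}$ for $\eta\le1$ and $\psi(\eta)=\eta^{1-q}$ for $\eta>1$. Since $1<q<2$, Lemma~\ref{lem:scales} applies with $\kappa=\min(2-q,q-1)$. For $u\in\mathbb S$ let $H_{ij}(u)$ be defined as in that lemma with $v_i=a_{ij}u$, and let $V_j(u)=\sum_ia_{ij}^qH_{ij}(u)$. Summing over $i$, the sum in $S_2$ is at most $1+\sum_{j:\,x_j>0}x_j^qV_j(x_j)$. We have $\|(a_{ij})_i\|_q\le1$, and the Lipschitz constant in Lemma~\ref{lem:scales}(b) is $b_j\le L_j^{-1/2}$. Hence, for each $j$ and $u$,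
\[
\mathbb EV_j(u)\le K,\qquad\mathbb P\big(V_j(u)^{1/q}>K(1+z)\big)\le e^{-z^2L_j/2}=e^{-z^2/2}j^{-z^2/2}\quad(z\ge0).
\]
The tail for column $j$ can absorb a union over about $\ln j$ values of $u$, but not over infinitely many, so we treat small coordinates separately.

The coordinates with $0<x_j<j^{-2}$ contribute at most $\sum_j\sum_{u<j^{-2}}u^qV_j(u)$, with $u\in\mathbb S$. This does not depend on $x$, and its expectation is at most $2K\sum_jj^{-2q}\le C_q$.

For the coordinates with $x_j\ge j^{-2}$ we use $x_j^q\le x_j^p$ (here $p\le q$ enters) and $\sum_jx_j^p\le1$; their contribution is at most $V=\max_j\max_{u\ge j^{-2}}V_j(u)$. There are at most $1+2\log_2j$ values $u\in\mathbb S$ with $u\ge j^{-2}$, so for $z\ge2$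
\[
\mathbb P\big(V^{1/q}>K(1+z)\big)\le e^{-z^2/2}\sum_j(1+2\log_2j)j^{-2}\le Ce^{-z^2/2},
\]
and $\mathbb EV\le C_q$.
\end{proof}

\begin{remark}
For $q=2$ the argument in (a) breaks down: $\psi=\mathbf 1_{(1,\infty)}$ has no decay, and if $a_{ij}>0$ then $H_{ij}$ is a supremum of $h_{i,s}^2$ over infinitely many small scales, so $H_{ij}=\infty$ almost surely. For $p<q=2$ transposition leads to $q>2$. For $p=q=2$ it does not, and this is why that case is taken from \cite{LvHY}.
\end{remark}

\section{The column term when $p\le q$}\label{sec:S1}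

With $\tau=(t_i^2)_i$ we have
\begin{equation}\label{eq:S1tau}
\|(g_j\sigma_j(t))_j\|_{p^*}^2=\Big\|\Big(g_j^2\sum_ia_{ij}^2\tau_i\Big)_j\Big\|_{p^*/2},
\end{equation}
and $\tau$ ranges over the nonnegative part of the unit ball of $\ell_{q^*/2}^m$. For $p\le2$ the right side is a convex function of $\tau$. For $q\ge2$ the domain lies in a simplex, and the supremum reduces to a maximum over rows.

\begin{proposition}\label{prop:S1easy}
If $1<p\le2\le q$, then $S_1\le C_p\big(D_2+\max_i\sqrt{\ln(i+1)}\,\nu_i^*\big)$.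
\end{proposition}

\begin{proof}
Since $q^*\le2$, every $t\in B_{q^*}$ has $\sum_i\tau_i\le1$. A convex function on $\{\tau\ge0,\ \sum_i\tau_i\le1\}$ attains its maximum at a vertex $0,e_1,\dots,e_m$, so $S_1\le\mathbb E\max_i\|(a_{ij}g_j)_j\|_{p^*}$. As $2\le p^*<\infty$, Lemma~\ref{lem:weighted} and \eqref{eq:colrow} show that the $i$-th seminorm has mean at most $C\sqrt{p^*}D_2$ and Lipschitz constant $\nu_i$. Apply Lemmas~\ref{lem:seminorm}(a) and~\ref{lem:max}(a).
\end{proof}

For $q<2$ the domain of $\tau$ is strictly convex and has infinitely many extreme points. We isolate the problem as a statement about nonnegative vectors. Recall $L_j=1+\ln j$.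

\begin{proposition}\label{prop:key}
Let $1<\alpha\le\beta<\infty$, $\alpha^*=\alpha/(\alpha-1)$ and $\mathcal T=\{\tau\in\mathbb R_+^m:\|\tau\|_\alpha\le1\}$. Let $w_1,\dots,w_n\in\mathbb R_+^m$ satisfy
\begin{itemize}
\item[(i)] $\sum_j\langle w_j,\tau\rangle^\beta\le1$ for all $\tau\in\mathcal T$,
\item[(ii)] $\|w_j\|_{\alpha^*}\le1/L_j$ for all $j$.
\end{itemize}
Let $\xi_j=g_j^2$. Then with probability at least $\frac12$,
\[
\sup_{\tau\in\mathcal T}\sum_j\xi_j^\beta\langle w_j,\tau\rangle^\beta\le C_{\alpha,\beta}.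
\]
\end{proposition}

Two extreme cases show the roles of the hypotheses. If all $w_j$ are multiples $c_jw$ of one vector with $\|w\|_{\alpha^*}=1$, the supremum is $\sum_jc_j^\beta\xi_j^\beta$, whose mean is bounded by (i). If $w_j=c_je_j$, the supremum is $\max_j(c_j\xi_j)^\beta$ because $\beta\ge\alpha$, and this is bounded by (ii), since $\mathbb P(\xi_j>12L_j)\le e^{-6}j^{-6}$. The proposition says that the configurations in between are no worse. It is proved in Section~\ref{sec:equal} for $\alpha=\beta$ and in Section~\ref{sec:unequal} for $\alpha<\beta$.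

\begin{corollary}\label{cor:S1}
If $1<p\le q<2$, then $S_1\le C_{p,q}\big(D_2+\max_j\sqrt{\ln(j+1)}\,b_j^*\big)$.
\end{corollary}

\begin{proof}
Order the columns so that $b_j$ is non-increasing and divide $A$ by $D_2+\sqrt2\max_j\sqrt{\ln(j+1)}\,b_j^*$, so that $D_2\le1$ and $b_j^2\le1/L_j$. Let $\alpha=q^*/2$, $\beta=p^*/2$ and $w_j=(a_{ij}^2)_i$. Then $1<\alpha\le\beta<\infty$ and $\alpha^*=q/(2-q)$. We have $\langle w_j,\tau\rangle=\sigma_j(t)^2$ for $\tau=(t_i^2)$, so (i) is the statement $D_2\le1$, and $\|w_j\|_{\alpha^*}=b_j^2$ gives (ii). The function $N(g)=\sup_{t\in B_{q^*}}\|(g_j\sigma_j(t))_j\|_{p^*}$ is a seminorm with $\mathbb EN(g)=S_1$, and by \eqref{eq:S1tau} the supremum in Proposition~\ref{prop:key} is $N(g)^{2\beta}$. Lemma~\ref{lem:seminorm}(b) turns the bound with probability $\frac12$ into $S_1\le C_{p,q}$.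
\end{proof}

\section{Equal exponents: a random Schur test}\label{sec:equal}

Let $\alpha=\beta$. We write $w_{ji}$ for the coordinates of $w_j$ and use $\alpha/\alpha^*=\alpha-1$. An upper bound for a supremum is best certified by a dual object. Let $\pi_{ji}>0$ be weights and $\tilde w_j\in\mathbb R_+^m$. H\"older's inequality with exponents $\alpha^*,\alpha$, applied to $\tilde w_{ji}\tau_i=\tilde w_{ji}\pi_{ji}^{-1/\alpha}\cdot\pi_{ji}^{1/\alpha}\tau_i$, gives for $\tau\in\mathcal T$
\begin{equation}\label{eq:schur}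
\sum_j\langle\tilde w_j,\tau\rangle^\alpha\le\sum_jR_j^{\alpha-1}\sum_i\pi_{ji}\tau_i^\alpha\le\max_jR_j^{\alpha-1}\cdot\max_i\sum_j\pi_{ji},\qquad R_j=\sum_i\tilde w_{ji}^{\alpha^*}\pi_{ji}^{-1/(\alpha-1)} .
\end{equation}
We first extract from (i) weights that certify it, and then modify them into random weights for $\tilde w_j=\xi_jw_j$.

\emph{Step 1: positive entries.} Replace $w_{ji}$ by $\frac12w_{ji}+\varepsilon$. By the triangle inequality, (i) and (ii) still hold for small $\varepsilon>0$, and the supremum to be bounded decreases by a factor of at most $2^\alpha$. So we may assume $w_{ji}>0$.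

\emph{Step 2: deterministic weights.} Let $\tau^\circ$ maximize $\sum_j\langle w_j,\tau\rangle^\alpha$ over $\tau\ge0$ with $\|\tau\|_\alpha=1$, and let $v_j=\langle w_j,\tau^\circ\rangle>0$. All $\tau_i^\circ$ are positive: if $\tau_i^\circ=0$, replacing it by $\delta>0$ increases the objective by at least $c'\delta$ for some $c'>0$, while renormalizing divides it by $1+\delta^\alpha=1+o(\delta)$, since $\alpha>1$. So the Lagrange equations hold: $\sum_jw_{ji}v_j^{\alpha-1}=\lambda(\tau_i^\circ)^{\alpha-1}$ for all $i$. Multiplying by $\tau_i^\circ$ and summing gives $\lambda=\sum_jv_j^\alpha\le1$. Put $\pi_{ji}=w_{ji}(v_j/\tau_i^\circ)^{\alpha-1}$. Since $\alpha^*-\frac1{\alpha-1}=1$,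
\[
\sum_j\pi_{ji}=\lambda\le1\quad\text{for all }i,\qquad\sum_iw_{ji}^{\alpha^*}\pi_{ji}^{-1/(\alpha-1)}=\sum_i\frac{w_{ji}\tau_i^\circ}{v_j}=1\quad\text{for all }j.
\]

\emph{Step 3: truncation.} The weights $\xi_j^\alpha\pi_{ji}$ leave the numbers $R_j$ unchanged for $\tilde w_j=\xi_jw_j$, but the sums $\sum_j\xi_j^\alpha\pi_{ji}$ are now random. To make them concentrate we need small weights, and (ii) lets us truncate at no cost. Let $\hat\pi_{ji}=\min(\pi_{ji},L_j^{-\alpha})$ and $u_{ji}=w_{ji}^{\alpha^*}\hat\pi_{ji}^{-1/(\alpha-1)}$. Since $\hat\pi_{ji}^{-1/(\alpha-1)}\le\pi_{ji}^{-1/(\alpha-1)}+L_j^{\alpha^*}$,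
\[
\sum_iu_{ji}\le1+L_j^{\alpha^*}\|w_j\|_{\alpha^*}^{\alpha^*}\le2,\qquad\sum_j\hat\pi_{ji}\le1 .
\]

\emph{Step 4: random weights.} We cannot afford a maximum over the $m$ rows, so we divide the weights of row $i$ by a random factor that makes their sum bounded deterministically; the factor then reappears in $R_j$, but averaged over $i$ with the weights $u_{ji}$. The union bound over $j$ needs $R_j$ to be bounded with failure probability about $j^{-4}$. The full sum $\sum_k\xi_k^\alpha\hat\pi_{ki}$ does not concentrate that well, because it contains the terms with small $k$. So the factor for column $j$ involves only the tail sum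
\[
Z_i^j=\sum_{k\ge j}\xi_k^\alpha\hat\pi_{ki},\qquad Z_i^{n+1}=0,\qquad\pi'_{ji}=\frac{\xi_j^\alpha\hat\pi_{ji}}{\max(1,Z_i^j)^2}.
\]
Almost surely all $\xi_j>0$, so $\pi'_{ji}>0$. The sequence $Z_i^j$ is non-increasing in $j$ and $z\mapsto\max(1,z)^{-2}$ is non-increasing, so
\[
\sum_j\pi'_{ji}=\sum_j\frac{Z_i^j-Z_i^{j+1}}{\max(1,Z_i^j)^2}\le\int_0^\infty\frac{dz}{\max(1,z)^2}=2 .
\]
In \eqref{eq:schur} with $\tilde w_j=\xi_jw_j$ and the weights $\pi'$, the powers of $\xi_j$ cancel, since $\alpha/(\alpha-1)=\alpha^*$. We get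
\[
\sup_{\tau\in\mathcal T}\sum_j\xi_j^\alpha\langle w_j,\tau\rangle^\alpha\le2\max_jR_j^{\alpha-1},\qquad R_j=\sum_iu_{ji}\max(1,Z_i^j)^{2/(\alpha-1)} .
\]

\emph{Step 5: the bound for $R_j$.} The variable $N=(Z_i^j)^{1/(2\alpha)}=\|(\hat\pi_{ki}^{1/(2\alpha)}g_k)_{k\ge j}\|_{2\alpha}$ is a seminorm of the type in Lemma~\ref{lem:weighted} with $s=2\alpha\ge2$. Its mean is at most $C_\alpha$ because $\sum_k\hat\pi_{ki}\le1$, and its Lipschitz constant is $\max_{k\ge j}\hat\pi_{ki}^{1/(2\alpha)}\le L_j^{-1/2}$. By Lemma~\ref{lem:seminorm}(a), $\|N\|_{L^s}\le C_\alpha(1+\sqrt{s/L_j})$. Let $\gamma=4\alpha/(\alpha-1)$, so that $\max(1,Z_i^j)^{2/(\alpha-1)}\le1+N^\gamma$. With $s=4\gamma L_j$ we get $\|N^\gamma\|_{L^{4L_j}}=\|N\|_{L^s}^\gamma\le C_\alpha$. The triangle inequality and $\sum_iu_{ji}\le2$ give $\|R_j\|_{L^{4L_j}}\le C'_\alpha$, and Markov's inequality gives $\mathbb P(R_j>eC'_\alpha)\le e^{-4L_j}=e^{-4}j^{-4}$. The sum over $j$ is less than $\frac12$. This proves Proposition~\ref{prop:key}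 for $\alpha=\beta$. \qed

\section{Unequal exponents: counting level sets}\label{sec:unequal}

Let $\alpha<\beta$. The test \eqref{eq:schur} needs the same exponent on both sides, and (i) for $\beta$ says less than (i) for $\alpha$. Instead, the gap $\beta-\alpha$ makes small values of $\langle w_j,\tau\rangle$ cheap, and this pays for a union bound. All constants in this section may depend on $\alpha$ and $\beta$. We discard the indices with $w_j=0$; the others keep their labels $j$ and the numbers $L_j$.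

For $\tau\in\mathcal T$ put $\zeta_j=\langle w_j,\tau\rangle$ and $y_j=\xi_j\zeta_j$; we must bound $\sum_jy_j^\beta$ uniformly in $\tau$. By H\"older's inequality and (ii), $\zeta_j\le1/L_j$. For $\zeta_j>0$ define the \emph{level} $d(j)\in\{0,1,2,\dots\}$, which depends on $\tau$, by
\[
2^{-d(j)-1}<\zeta_jL_j\le2^{-d(j)} .
\]
Fix
\[
c_0=\frac1{8\beta},\qquad s_0=\frac1{\alpha-1}+\beta+1,\qquad C_1=\frac{3s_0+1}{c_0}.
\]
Every index with $\zeta_j>0$ is of at least one of three types:
\begin{itemize}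
\item \emph{small}, if $\xi_j<8$;
\item \emph{moderate}, if $8\le\xi_j<C_1(1+d(j)+\ln L_j)$;
\item \emph{large}, if $\xi_j\ge C_1(1+d(j)+\ln L_j)$.
\end{itemize}
The small indices contribute at most $8^\beta\sum_j\zeta_j^\beta\le8^\beta$ by (i). We show that the moderate indices contribute at most $C$ on an event $\Omega_1$ of probability at least $0.99$, and the large ones at most $C$ on an event $\Omega_2\cap\Omega_3$ of probability at least $0.97$, where the events do not depend on $\tau$. This proves Proposition~\ref{prop:key}.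

\subsection{Few sets approximate all level sets}

For a fixed set $P$ of indices, about $e^{-\lambda/2}|P|$ of the $\xi_j$, $j\in P$, exceed $\lambda$. We want this for the level sets $\{j:\zeta_j\approx\delta\}$ of all $\tau$ at once. The next lemma sandwiches these sets by a family whose size does not depend on the dimension $m$. The proof is a greedy procedure that builds a substitute for $\tau$ from few of the vectors themselves, with a potential function that bounds the number of steps.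

\begin{lemma}\label{lem:greedy}
Let $J$ be a finite set, $\Gamma\ge1$, and $\hat w_j\in\mathbb R_+^m$ with $\|\hat w_j\|_{\alpha^*}\le\Gamma$ for $j\in J$. There is a family $\mathcal P$ of at most $(2|J|+1)^{C_\alpha\Gamma^\alpha}$ subsets of $J$ such that for every $\tau\in\mathcal T$ some $P\in\mathcal P$ satisfies
\[
\{j:\langle\hat w_j,\tau\rangle\ge1\}\subset P\subset\{j:\langle\hat w_j,\tau\rangle>\tfrac16\}.
\]
\end{lemma}

\begin{proof}
Write $\kappa=\alpha^*\in(1,\infty)$. For $z\in\mathbb R^m$ let $z_+$ be the coordinatewise positive part and $\Phi(z)=\frac1\kappa\|z_+\|_\kappa^\kappa$; its gradient is $z_+^{\kappa-1}$ (coordinatewise power), which will play the role of $\tau$. We claim that there is $C'=C'(\kappa)>0$ such that for $b\in\mathbb R^m_+$ with $\|b\|_\kappa\le\Gamma$, for $\epsilon=\pm1$ and with $\chi=\langle b,z_+^{\kappa-1}\rangle$,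
\begin{equation}\label{eq:taylor}
\Phi(z+\epsilon b)\le\Phi(z)+\epsilon\chi+\tfrac14\chi+C'\Gamma^\kappa .
\end{equation}
Let $f(u)=u_+^\kappa/\kappa$, so $f'(u)=u_+^{\kappa-1}$; we bound the error of the first-order Taylor expansion. If $\kappa\le2$, then $|f'(u)-f'(u')|\le|u-u'|^{\kappa-1}$, so the total error is at most $\sum_ib_i^\kappa\le\Gamma^\kappa$. If $\kappa>2$, then $f''(u)=(\kappa-1)u_+^{\kappa-2}$, and the error is at most
\[
\frac{\kappa-1}2\sum_ib_i^2\big((z_i)_++b_i\big)^{\kappa-2}\le C_\kappa\sum_ib_i^2(z_i)_+^{\kappa-2}+C_\kappa\Gamma^\kappa .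
\]
Write $b_i^2(z_i)_+^{\kappa-2}=\big(b_i(z_i)_+^{\kappa-1}\big)^{\frac{\kappa-2}{\kappa-1}}\,b_i^{\frac\kappa{\kappa-1}}$. H\"older's inequality with exponents $\frac{\kappa-1}{\kappa-2}$ and $\kappa-1$ bounds the sum by $\chi^{\frac{\kappa-2}{\kappa-1}}(\Gamma^\kappa)^{\frac1{\kappa-1}}$, and Young's inequality bounds $C_\kappa$ times this by $\frac14\chi+C''_\kappa\Gamma^\kappa$. This proves \eqref{eq:taylor}.

Let $\chi_j(z)=\langle\hat w_j,z_+^{\kappa-1}\rangle$ and $P(z)=\{j\in J:\chi_j(z)\ge4C'\Gamma^\kappa\}$. Given $\tau$, start at $z=0$ and repeat, as long as one of the two moves is available: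
\begin{itemize}
\item if some $j\notin P(z)$ has $\langle\hat w_j,\tau\rangle\ge1$, replace $z$ by $z+\hat w_j$;
\item if some $j\in P(z)$ has $\langle\hat w_j,\tau\rangle\le\frac16$, replace $z$ by $z-\hat w_j$.
\end{itemize}
By \eqref{eq:taylor}, a move of the first kind increases $\Phi$ by at most $(\frac54\cdot4+1)C'\Gamma^\kappa=6C'\Gamma^\kappa$, and a move of the second kind changes $\Phi$ by at most $(-\frac34\cdot4+1)C'\Gamma^\kappa=-2C'\Gamma^\kappa$. After $M_+$ moves of the first and $M_-$ of the second kind, $0\le\Phi(z)\le C'\Gamma^\kappa(6M_+-2M_-)$, so $M_-\le3M_+$. Meanwhile $\langle z,\tau\rangle$ grows linearly, while $\|z_+\|_\kappa$ grows sublinearly: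
\[
\tfrac12M_+\le M_+-\tfrac16M_-\le\langle z,\tau\rangle\le\|z_+\|_\kappa=(\kappa\Phi(z))^{1/\kappa}\le(6\kappa C'M_+)^{1/\kappa}\Gamma .
\]
Since $1-1/\kappa=1/\alpha$, this gives $M_+\le C\Gamma^\alpha$. So the procedure stops after at most $C_\alpha\Gamma^\alpha$ moves, and then $P(z)$ has the required property. The final $z$ is determined by a sequence of at most $C_\alpha\Gamma^\alpha$ signed indices from $J$. Let $\mathcal P$ consist of the sets $P(z)$ for all such sequences.
\end{proof}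

\subsection{Moderate indices}

Group the indices into blocks on which $L_j$ is constant up to a factor $2$: for $l\ge0$ let $J_l=\{j:2^l\le L_j<2^{l+1}\}$, so $|J_l|\le e^{2^{l+1}}$. For $d\ge0$ let $\delta_{l,d}=2^{-l-d-2}$. If $j\in J_l$ and $d(j)=d$, then $\delta_{l,d}<\zeta_j\le4\delta_{l,d}$. Apply Lemma~\ref{lem:greedy} to $\hat w_j=w_j/\delta_{l,d}$, $j\in J_l$; by (ii), $\|w_j\|_{\alpha^*}\le2^{-l}$, so we can take $\Gamma=2^{d+2}$. This gives deterministic families $\mathcal P_{l,d}$ of subsets of $J_l$ with $|\mathcal P_{l,d}|\le\exp(C_22^{l+d\alpha})$. Let $C_3=8(C_2+10)$.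

\emph{The event $\Omega_1$:} for all $l,d\ge0$, all $\lambda\in\{8,16,32,\dots\}$ and all $P\in\mathcal P_{l,d}$,
\begin{equation}\label{eq:count}
|\{j\in P:\xi_j\ge\lambda\}|\le e^{-\lambda/8}|P|+C_32^{l+d\alpha}/\lambda .
\end{equation}
Fix $l,d,\lambda,P$ and let $N\ge1$ be the least integer exceeding the right side. If \eqref{eq:count} fails, some $N$ of the $\xi_j$, $j\in P$, are at least $\lambda$. Since $\mathbb P(\xi_j\ge\lambda)\le e^{-\lambda/2}$, $|P|/N<e^{\lambda/8}$ and $1\le\lambda/8$, this has probability at most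
\[
\binom{|P|}Ne^{-\lambda N/2}\le\Big(\frac{e|P|}{N}e^{-\lambda/2}\Big)^N\le e^{N(1-3\lambda/8)}\le e^{-\lambda N/4}\le e^{-\lambda/8}\,e^{-C_32^{l+d\alpha}/8};
\]
in the last step we wrote $\lambda N/4=\lambda N/8+\lambda N/8$ and used $N\ge1$ and $\lambda N>C_32^{l+d\alpha}$. Summing over $P$, then over $l,d,\lambda$, and using $2^{l+d\alpha}\ge 1+l+d$,
\[
\mathbb P(\Omega_1^c)\le\sum_\lambda e^{-\lambda/8}\sum_{l,d}e^{-10\cdot2^{l+d\alpha}}\le\sum_{k\ge1}ke^{-10k}<0.01 .
\]

Work on $\Omega_1$ and fix $\tau$. For each $l,d$ some $P\in\mathcal P_{l,d}$ contains $\{j\in J_l:d(j)=d\}$ and is contained in $\{j\in J_l:\zeta_j>\delta_{l,d}/6\}$. By \eqref{eq:count},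
\[
|\{j\in J_l:d(j)=d,\ \lambda\le\xi_j<2\lambda\}|\le e^{-\lambda/8}|\{j\in J_l:\zeta_j>\delta_{l,d}/6\}|+C_32^{l+d\alpha}/\lambda,
\]
and each index counted on the left has $y_j^\beta\le(8\lambda\delta_{l,d})^\beta$. The first terms on the right contribute in total at most
\[
\sum_\lambda(8\lambda)^\beta e^{-\lambda/8}\sum_l\sum_{j\in J_l}\ \sum_{d:\,\delta_{l,d}<6\zeta_j}\delta_{l,d}^\beta\le C\sum_j\zeta_j^\beta\le C,
\]
because the inner sum is geometric and at most $2(6\zeta_j)^\beta$. For the second terms, a moderate $j\in J_l$ has $\ln L_j\le l+1$, so only $\lambda\le C_1(d+l+2)$ occur. As $\beta>1$, the sum of $\lambda^{\beta-1}$ over these dyadic $\lambda$ is at most $C(d+l+2)^{\beta-1}$, and the contribution is at most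
\begin{equation}\label{eq:moderate}
C\sum_{l,d}\ \sum_{\lambda\le C_1(d+l+2)}\lambda^{\beta-1}\delta_{l,d}^\beta2^{l+d\alpha}\le C\sum_{l,d}(d+l+2)^{\beta-1}2^{-l(\beta-1)-d(\beta-\alpha)}\le C .
\end{equation}
The sum over $l$ converges because $\beta>1$, the sum over $d$ because $\beta>\alpha$.

\subsection{Large indices}

The counting argument cannot cover all $\lambda$. In the block $J_l$ the largest $\xi_j$ may be of order $2^l$, and for $\lambda=2^l$ the term $\lambda^{\beta-1}2^{-l(\beta-1)}$ in \eqref{eq:moderate} equals $1$, so the sum over blocks diverges. In the diagonal example each block can indeed contribute a constant, but not for the same $\tau$. We need to show that the indices with large $\xi_j$ have nearly orthogonal vectors $w_j$, so that one $\tau$ cannot serve many of them. This holds because hypothesis (i) limits the number of vectors that overlap a given one, and large values of $\xi$ are rare.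

To measure overlaps, let $\omega_j=\|w_j\|_{\alpha^*}\le1/L_j$ and let $\theta_j$ be the norming vector of $w_j$, with coordinates $\theta_{ji}=(w_{ji}/\omega_j)^{1/(\alpha-1)}$. Since $\alpha/(\alpha-1)=\alpha^*$,
\[
\sum_i\theta_{ji}^\alpha=1,\qquad w_{ji}=\omega_j\theta_{ji}^{\alpha-1},\qquad\langle w_j,\theta_j\rangle=\omega_j .
\]
So $\theta_j\in\mathcal T$, and the overlaps $o(j,k)=\langle w_k,\theta_j\rangle$ satisfy $\sum_ko(j,k)^\beta\le1$ by (i). Let
\[
O_j=\{k\ge j:\ o(j,k)\ge e^{-c_0\xi_k}\}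
\]
be the random set of later indices whose overlap with $j$ is not negligible compared with $\xi_k$.

\emph{The event $\Omega_2$:} $\xi_j\le12L_j$ for all $j$. By \eqref{eq:tails}, $\mathbb P(\Omega_2^c)\le\sum_je^{-6}j^{-6}<0.01$.

\emph{The event $\Omega_3$:} $\sum_{k\in O_j}\xi_k/L_k\le24$ for all $j$. Fix $j$ and $k\ge j$ with $o(j,k)>0$. Then $k\in O_j$ if and only if $\xi_k\ge s_k:=c_0^{-1}\ln(1/o(j,k))$, and $e^{-s_k/8}=o(j,k)^\beta$ by the choice of $c_0$. Since $L_j\le L_k$,
\[
\mathbb E\exp\Big(\frac{L_j}4\frac{\xi_k}{L_k}\mathbf 1_{\{k\in O_j\}}\Big)\le1+\mathbb E\big[e^{\xi_k/4}\mathbf 1_{\{\xi_k\ge s_k\}}\big]\le1+e^{-s_k/8}\,\mathbb Ee^{3\xi_k/8}=1+2\,o(j,k)^\beta .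
\]
By independence the product over $k$ is at most $\exp(2\sum_ko(j,k)^\beta)\le e^2$, and Markov's inequality gives $\mathbb P(\Omega_3^c)\le\sum_je^{2-6L_j}=e^{-4}\sum_jj^{-6}<0.02$.

Work on $\Omega_2\cap\Omega_3$. Fix $\tau$ and $d\ge0$, let $\mathcal X$ be the set of large indices of level $d$, and let $T=\sum_{j\in\mathcal X}y_j^\beta$. We show $T\le C2^{-c_1d}$ with $c_1=\min(1,\beta-\alpha)>0$ by a second-moment computation: we spread each $y_j^\beta$ over the coordinates $i$ and compare the total with the measure $u_i=\tau_i^\alpha$, which has mass at most $1$.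

\emph{Windows.} To relate $\tau$ to the norming vectors we keep, for each $j\in\mathcal X$, only the coordinates where $\tau_i$ is comparable to $\theta_{ji}$. Let $\varepsilon_j=\zeta_j/(4\omega_j)$; then $\varepsilon_j>2^{-d-3}$, as $\zeta_j>2^{-d-1}/L_j$ and $\omega_j\le1/L_j$. Let
\[
I_j=\{i:\ \theta_{ji}>0,\ \ \varepsilon_j\theta_{ji}\le\tau_i\le\varepsilon_j^{-1/(\alpha-1)}\theta_{ji}\}.
\]
If $\tau_i>\varepsilon_j^{-1/(\alpha-1)}\theta_{ji}$, then $w_{ji}\tau_i=\omega_j\theta_{ji}^{\alpha-1}\tau_i\le\omega_j\varepsilon_j\tau_i^\alpha$, so these coordinates contribute at most $\omega_j\varepsilon_j=\zeta_j/4$ to $\zeta_j$. The coordinates with $\tau_i<\varepsilon_j\theta_{ji}$ contribute at most $\varepsilon_j\langle w_j,\theta_j\rangle=\zeta_j/4$, and $w_{ji}=0$ if $\theta_{ji}=0$. Hence $\varphi_j(i)=\xi_jy_j^{\beta-1}w_{ji}\tau_i\mathbf 1_{I_j}(i)$ satisfies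
\begin{equation}\label{eq:phi}
\tfrac12y_j^\beta\le\sum_i\varphi_j(i)\le y_j^\beta .
\end{equation}
On $I_j$ we have $u_i>0$ and $\theta_{ji}/\tau_i\le1/\varepsilon_j$, so, using $\zeta_j\le2^{-d}/L_j$ and $\omega_j\le1/L_j$,
\[
\frac{\varphi_j(i)}{u_i}=\xi_jy_j^{\beta-1}\omega_j\Big(\frac{\theta_{ji}}{\tau_i}\Big)^{\alpha-1}\le4^{\alpha-1}\xi_j^\beta\zeta_j^{\beta-\alpha}\omega_j^\alpha\le\Psi_j:=4^{\alpha-1}\Big(\frac{\xi_j}{L_j}\Big)^\beta2^{-d(\beta-\alpha)} .
\]
By \eqref{eq:phi}, the Cauchy--Schwarz inequality and $\sum_iu_i\le1$,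
\begin{equation}\label{eq:CS}
\frac{T^2}4\le\Big(\sum_{i:\,u_i>0}\sum_{j\in\mathcal X}\varphi_j(i)\Big)^2\le\sum_{i:\,u_i>0}\frac{\big(\sum_{j\in\mathcal X}\varphi_j(i)\big)^2}{u_i}\le2\sum_{\substack{j,k\in\mathcal X\\j\le k}}\ \sum_{i:\,u_i>0}\frac{\varphi_j(i)\varphi_k(i)}{u_i}.
\end{equation}

\emph{Pairs with $k\in O_j$.} The inner sum is at most $\Psi_k\sum_i\varphi_j(i)\le\Psi_ky_j^\beta$. On $\Omega_2\cap\Omega_3$,
\[
\sum_{k\in O_j\cap\mathcal X}\Psi_k\le4^{\alpha-1}2^{-d(\beta-\alpha)}\,12^{\beta-1}\sum_{k\in O_j}\frac{\xi_k}{L_k}\le C2^{-d(\beta-\alpha)} .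
\]
These pairs contribute at most $C2^{-d(\beta-\alpha)}T$.

\emph{Pairs with $k\notin O_j$.} Here $o(j,k)<e^{-c_0\xi_k}$. On $\Omega_2$ we have $\Psi_j\le4^{\alpha-1}12^\beta$, and on $I_j$ we have $\tau_i\le\varepsilon_j^{-1/(\alpha-1)}\theta_{ji}\le2^{(d+3)/(\alpha-1)}\theta_{ji}$. So the inner sum is at most
\[
\Psi_j\sum_{i\in I_j}\varphi_k(i)\le C\,\xi_ky_k^{\beta-1}\sum_{i\in I_j}w_{ki}\tau_i\le C\,\frac{y_k^\beta}{\zeta_k}\,2^{(d+3)/(\alpha-1)}\,e^{-c_0\xi_k},\qquad\frac1{\zeta_k}<2^{d+1}L_k .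
\]
For fixed $k$, every $j\in\mathcal X$ with $j\le k$ has $\zeta_j>2^{-d-1}/L_j\ge2^{-d-1}/L_k$, so by (i) there are at most $(2^{d+1}L_k)^\beta$ such $j$. Now we use that $k$ is large: $c_0\xi_k\ge(3s_0+1)(1+d+\ln L_k)$. Since $d+3\le3(d+1)$, the sum over $j$ is at most
\[
C\,2^{3(d+1)s_0}L_k^{\beta+1}\,e^{-(3s_0+1)(d+1)}L_k^{-(3s_0+1)}\,y_k^\beta\le Ce^{-(d+1)}y_k^\beta .
\]
These pairs contribute at most $C2^{-d}T$.

By \eqref{eq:CS}, $T^2\le C2^{-c_1d}T$, so $T\le C2^{-c_1d}$. Summing over $d\ge0$, the large indices contribute at most $C$. Since $\mathbb P(\Omega_1\cap\Omega_2\cap\Omega_3)\ge0.96$, Proposition~\ref{prop:key} holds for $\alpha<\beta$. \qed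

\section{End of the proofs}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The lower bounds are in Section~\ref{sec:lower}. The upper bound for $q<p$ is Theorem~\ref{thm:qp}. Let $p\le q$. The cases $p=1$ and $q=\infty$ are in Section~\ref{sec:endpoint}, so let $1<p\le q<\infty$.
\begin{itemize}
\item $p=q=2$: Section~\ref{sec:22}.
\item $p\le2\le q$, $(p,q)\ne(2,2)$: if $q=2$, then $p<2$ and the transposed problem has exponents $(2,p^*)$ with $2<p^*<\infty$; so we may assume $q>2$. Propositions~\ref{prop:comp}, \ref{prop:S2}(a) and~\ref{prop:S1easy} together with \eqref{eq:entries} give $\mathbb E\|G_A\|\le C_{p,q}(D_1+D_2+\mathbb E\max_{i,j}|a_{ij}g_{ij}|)$.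
\item $p\le q<2$: Proposition~\ref{prop:comp}, Proposition~\ref{prop:S2}(b) and Corollary~\ref{cor:S1} give $\mathbb E\|G_A\|\le C_{p,q}(D_1+D_2+\max_j\sqrt{\ln(j+1)}\,b_j^*)$.
\item $2<p\le q$: this is the transpose of the previous case (Section~\ref{sec:transp}).
\end{itemize}
When one of the exponents equals $2$, the second and third formulas in \eqref{eq:main} follow from the first by Section~\ref{sec:overlap}.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:moments}]
Let $\sigma$ be the supremum in the statement. The map $G\mapsto\|A\circ G\|=\sup_{x,t}\sum_{i,j}a_{ij}x_jt_ig_{ij}$ is a seminorm on $\mathbb R^{mn}$, and by the Cauchy--Schwarz inequality its Lipschitz constant is $\sigma$. The upper bound is Lemma~\ref{lem:seminorm}(a). For the lower bound, $(\mathbb E\|G_A\|^k)^{1/k}\ge\mathbb E\|G_A\|$, and $\|G_A\|\ge|X_{x,t}|$ for a pair $(x,t)$ at which $X_{x,t}\sim N(0,\sigma^2)$, so $(\mathbb E\|G_A\|^k)^{1/k}\ge c\sqrt k\,\sigma$ by \eqref{eq:tails}.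
\end{proof}

\begin{thebibliography}{9}

\bibitem{LvHY}
Lata\l{}a, van Handel, and Youssef,
\emph{The dimension-free structure of nonhomogeneous random matrices},
Invent. Math. \textbf{214} (2018).

\bibitem{source}
\emph{Norms of structured random matrices},
\texttt{https://indico.math.cnrs.fr/\allowbreak event/8783/\allowbreak contributions/8711/\allowbreak attachments/4116/6004/\allowbreak Strzelecka-Toulouse2023.pdf}.

\end{thebibliography}
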